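\title{Star colorings of the odd cycles of a complete graph are optimal}

\begin{abstract}
Color the cycles of length $k$ in the complete graph $K_n$ so that edge-disjoint cycles receive different colors. We prove that for odd $k$ and $n\ge 90k^2\,30^{k-3}$ the least number of colors is $\lfloor (n-1)^2/4\rfloor$, as was conjectured for large $n$. The proof compares two orders of magnitude: a color class without a common edge has $O(n^{k-3})$ cycles, while every edge beyond $\lfloor n^2/4\rfloor$ forces $\Omega(n^{k-2})$ new cycles of length $k$. The same comparison determines, for every edge-color-critical graph $F$ and every $r\ge2$, the least number of colors for the copies of $F$ in a large $K_n$ when no $r$ pairwise edge-disjoint copies may have the same color, and under a divisibility condition it describes all optimal colorings.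
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $3\le k\le n$ let $\mathcal C(n,k)$ be the family of all cycles of length $k$ in the complete graph $K_n$. A coloring of $\mathcal C(n,k)$ is \emph{proper} if edge-disjoint cycles receive different colors, and $\chi(n,k)$ is the least number of colors in a proper coloring. Call a family of subgraphs of $K_n$ \emph{intersecting} if any two of its members share an edge. Then $\chi(n,k)$ is the least number of classes in a partition of $\mathcal C(n,k)$ into intersecting families.

The simplest intersecting families are the \emph{stars}: families whose members all contain one fixed edge, a \emph{center}. Partitions into stars are governed by the Tur\'an number $\operatorname{ex}(n,C_k)$, the largest number of edges of an $n$-vertex graph with no cycle of length $k$. If $G\subseteq K_n$ has no $k$-cycle, then every $k$-cycle of $K_n$ has an edge outside $G$, and coloring each cycle by such an edge gives a partition into stars. Conversely, deleting one center of each star of such a partition leaves a graph with no $k$-cycle. So the best partition into stars has exactly $\binom n2-\operatorname{ex}(n,C_k)$ classes,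 and
\begin{equation}\label{eq:star}
\chi(n,k)\le\binom n2-\operatorname{ex}(n,C_k).
\end{equation}
Let $k$ be odd and let $T_2(n)$ be the complete bipartite graph with parts of sizes $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$. It has $\lfloor n^2/4\rfloor$ edges and no odd cycle, so
\begin{equation}\label{eq:upper}
\chi(n,k)\le\binom n2-\Big\lfloor\frac{n^2}4\Big\rfloor=\Big\lfloor\frac{(n-1)^2}4\Big\rfloor ;
\end{equation}
both sides of the last equality are $n(n-2)/4$ for even $n$ and $(n-1)^2/4$ for odd $n$. By a theorem of Simonovits, $\operatorname{ex}(n,C_k)=\lfloor n^2/4\rfloor$ for odd $k$ and $n\ge n_0(k)$, so no partition into stars does better. It is conjectured in \cite{cc} that no proper coloring does better: \emph{for every odd $k$ there is an $n_1(k)$ such that $\chi(n,k)=\lfloor(n-1)^2/4\rfloor$ for all $n\ge n_1(k)$.} It is known that the formula holds for $k=3$ and $n\ge16$, and that $\chi(n,k)/\binom n2\to1/2$ for every odd $k$.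

Stars are not always optimal in problems of this kind. Color the $k$-element subsets of an $N$-element set, $N\ge 2k-1\ge3$, so that disjoint sets get different colors. Stars need $N-k+1$ colors, since fewer than $k$ elements may remain that are not centers; but $N-2k+2$ colors suffice, because the $k$-subsets of the last $2k-1$ elements form one intersecting class. The same saving occurs for cycles when $n$ is small. The four triangles of $K_4$ pairwise share an edge, so $\chi(4,3)=1$, while the formula gives $2$. In $K_5$ two $5$-cycles are edge-disjoint exactly when they are complementary, so $\chi(5,5)=2$, while the formula gives $4$; two stars do not suffice here, because each edge lies on $6$ of the $12$ cycles and any two edges lie on a common one. Our main result is that no such saving is possible for large $n$.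

\begin{theorem}\label{thm:cycles}
Let $k\ge3$ be odd and $n\ge n_1(k):=90k^2\,30^{k-3}$. Then $\chi(n,k)=\lfloor(n-1)^2/4\rfloor$.
\end{theorem}

The proof uses only Mantel's theorem and elementary inequalities. Some lower bound on $n$ that grows with $k$ is necessary.

\begin{example}\label{ex:small}
Let $k\ge5$ be odd and $n=2k-5\ge k$. Let $G$ consist of a $K_{k-1}$ and a $K_{k-3}$ with one common vertex. Every cycle of $G$ lies inside one of the two cliques, so $G$ has no $k$-cycle. It has $n$ vertices and $\binom{k-1}2+\binom{k-3}2=k^2-5k+7$ edges, while $n^2/4=k^2-5k+\frac{25}4$. Thus $e(G)=\lfloor n^2/4\rfloor+1$, and \eqref{eq:star} gives $\chi(n,k)\le\lfloor(n-1)^2/4\rfloor-1$. Any valid $n_1(k)$ is therefore at least $2k-4$.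
\end{example}

The property of odd cycles that matters is that deleting one edge lowers the chromatic number. A graph $F$ with chromatic number $\chi(F)=p+1$ is \emph{edge-color-critical} if $\chi(F-aa')=p$ for some edge $aa'$; odd cycles have $p=2$. A \emph{copy} of $F$ is a subgraph isomorphic to $F$. For $r\ge2$, a coloring of the copies of $F$ in $K_n$ is \emph{$r$-proper} if no $r$ pairwise edge-disjoint copies have the same color; $\chi_r(n,F)$ is the least number of colors in an $r$-proper coloring, and a coloring with this many colors is \emph{optimal}. Thus $\chi_2(n,C_k)=\chi(n,k)$. The \emph{Tur\'an graph} $T_p(n)$ is the complete $p$-partite graph on $n$ vertices whose part sizes differ by at most one, and $t_p(n)$ is its number of edges.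

\begin{theorem}\label{thm:critical}
Let $F$ be an edge-color-critical graph without isolated vertices, $\chi(F)=p+1\ge3$, and let $r\ge2$. There is an $n_1(F,r)$ such that the following holds for all $n\ge n_1(F,r)$, where $M=\binom n2-t_p(n)$.
\begin{enumerate}
\item[(a)] $\chi_r(n,F)=\lceil M/(r-1)\rceil$.
\item[(b)] If $r-1$ divides $M$ (in particular if $r=2$), the optimal colorings are exactly the following. Take a copy of $T_p(n)$ in $K_n$, partition the $M$ remaining edges into $M/(r-1)$ sets $S_i$ of size $r-1$, and give each copy of $F$ a color $i$ such that the copy contains an edge of $S_i$.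
\end{enumerate}
\end{theorem}

For $F=C_k$ we have $M=\lfloor(n-1)^2/4\rfloor$ by the equality in \eqref{eq:upper}, and the theorem reads as follows.

\begin{corollary}\label{cor:cycles}
Let $k$ be odd, $r\ge2$, and $n$ large. Then $\chi_r(n,C_k)=\big\lceil\lfloor(n-1)^2/4\rfloor/(r-1)\big\rceil$. Every optimal proper coloring of $\mathcal C(n,k)$ consists of stars centered at the edges inside the two parts of a balanced bipartition of the vertex set.
\end{corollary}

To see why stars should win, try to save one color in \eqref{eq:upper} by not using some edge $xy$ inside a part as a center. The cycles left uncolored are those of $T_2(n)+xy$; they have the form $x z_1\cdots z_{k-2}\,y$ with the $z_i$ alternating between the parts, and there are about $(n/2)^{k-2}$ of them. They must go into classes that are not stars. Such a class is constrained by two edges rather than one; two edges span at least three vertices, so the class has only $O(n^{k-3})$ cycles. Each class that is not a star also occupies a color that could have been a star, and so leaves one more edge uncovered. The difficulty is that a coloring may use any number of such classes, and the graph of uncovered edges may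 be far from bipartite. We therefore need the bound $\Omega(n^{k-2})$ per additional edge in \emph{every} graph with more than $n^2/4$ edges.

Section~\ref{sec:triangles} carries out the whole argument for triangles. Section~\ref{sec:reduction} reduces both theorems to finding one edge in many copies of $F$. That edge is found for odd cycles, with explicit constants, in Section~\ref{sec:cycles}, and for edge-color-critical graphs in Section~\ref{sec:critical}. Throughout, $e(G)$, $\delta(G)$, $d_G(v)$ and $N_G(v)$ denote the number of edges, the minimum degree, and the degree and neighborhood of $v$.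

\section{Triangles}\label{sec:triangles}

For $k=3$ the intersecting families that are not stars can be listed.

\begin{lemma}\label{lem:K4}
An intersecting family of triangles that is not a star consists of triangles of one $K_4$, so it has at most four members.
\end{lemma}

\begin{proof}
The family has two members, which share an edge: $uvw$ and $uvz$. A member that does not contain $uv$ contains one of $uw,vw$ and one of $uz,vz$; as it has only three vertices, it is $uwz$ or $vwz$. Such a member exists, say $uwz$. A member $uvx$ containing $uv$ shares an edge with $uwz$ only if $x\in\{w,z\}$. So all members lie in $\{u,v,w,z\}$.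
\end{proof}

Against this constant we need an edge in linearly many triangles. Mantel's theorem states that a graph on $m$ vertices with more than $m^2/4$ edges contains a triangle, but it gives only one. If the three vertices of that triangle have degrees well above $m/3$, their neighborhoods overlap in linearly many vertices, and each vertex in an overlap forms a triangle with an edge of the first one. Large degrees can be arranged, because deleting a vertex of degree well below $m/2$ increases the excess of the number of edges over $m^2/4$. Any threshold strictly between $\frac13$ and $\frac12$ serves both purposes; we take $\frac25$.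

\begin{lemma}\label{lem:book}
Let $n\ge12$ and let $G$ be an $n$-vertex graph with $e(G)>n^2/4$. Then $G$ has an induced subgraph $H$ on $m>n/3$ vertices with $\delta(H)>2m/5$ that contains an edge $xy$ whose ends have more than $m/15$ common neighbors in $H$.
\end{lemma}

\begin{proof}
Put $G_n=G$. As long as the current graph $G_m$, on $m$ vertices, has a vertex of degree at most $2m/5$, delete one to obtain $G_{m-1}$. Let $\varphi(m)=e(G_m)-m^2/4$. A deletion gives
\[
\varphi(m-1)\ge e(G_m)-\frac{2m}5-\frac{(m-1)^2}4=\varphi(m)+\frac m{10}-\frac14 .
\]
Since $\varphi(n)>0$, every $m$ that is reached satisfies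
\begin{equation}\label{eq:phi}
\varphi(m)>\sum_{i=m+1}^n\Big(\frac i{10}-\frac14\Big)=\frac{n^2-m^2-4(n-m)}{20}.
\end{equation}
Also $\varphi(m)\le\binom m2-\frac{m^2}4=\frac{m^2}4-\frac m2$. Multiplying by $20$ and comparing, we get $n^2-4n<6m^2-14m\le6m^2$. For $n\ge12$ we have $n^2-4n\ge\frac23n^2$, so $m>n/3$. Hence the process stops at a graph $H=G_m$ with $m>n/3\ge4$ and $\delta(H)>2m/5$. The terms of the sum in \eqref{eq:phi} have $i\ge5$ and are positive, so $e(H)>m^2/4$, and $H$ has a triangle $u_1u_2u_3$ by Mantel's theorem.

For $v\in V(H)$ let $\nu(v)$ be the number of $u_i$ adjacent to $v$. Then $v$ is a common neighbor of $\binom{\nu(v)}2$ of the three pairs $u_iu_j$, and $\binom\nu2-(\nu-1)=\frac12(\nu-1)(\nu-2)\ge0$ for every integer $\nu$. The numbers of common neighbors of the three pairs therefore sum to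
\[
\sum_v\binom{\nu(v)}2\ge\sum_v\big(\nu(v)-1\big)=\sum_{i=1}^3d_H(u_i)-m>\frac{6m}5-m=\frac m5 ,
\]
and one pair has more than $m/15$ common neighbors.
\end{proof}

These two lemmas give $\chi(n,3)=\lfloor(n-1)^2/4\rfloor$ for $n\ge135$. Suppose that the triangles of $K_n$ are partitioned into $\ell\le\lfloor(n-1)^2/4\rfloor-1$ intersecting classes, of which $b$ are not stars. Delete from $K_n$ one center of each of the $\ell-b$ stars. The remaining graph $G$ has
\[
e(G)\ge\binom n2-\ell+b\ge\Big\lfloor\frac{n^2}4\Big\rfloor+1+b .
\]
A triangle of $G$ contains no chosen center, so it belongs to one of the $b$ other classes, and $G$ has at most $4b$ triangles by Lemma~\ref{lem:K4}. On the other hand, by Lemma~\ref{lem:book} a graph with at least $\lfloor n^2/4\rfloor+1>n^2/4$ edges has an edge in more than $n/45\ge3$ triangles, that is, in at least four. Starting from $G$ we can delete such an edge $b+1$ times in succession, and a triangle destroyed at one step is not present at later steps. So $G$ has at least $4(b+1)>4b$ triangles, a contradiction.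

\section{Heavy edges and the reduction}\label{sec:reduction}

We now carry out this count for an arbitrary graph $F$ and any $r\ge2$; a reader interested only in Theorem~\ref{thm:cycles} may take $F=C_k$ and $r=2$. Let $F$ have $f\ge1$ edges and no isolated vertices, so that a copy of $F$ is determined by its edge set. Fix $n$ and a number $\lambda>0$ such that
\begin{equation}\label{eq:lambda}
\text{any two distinct edges of $K_n$ lie together in at most $\lambda$ copies of $F$.}
\end{equation}

The analogue of a star is a class whose members all meet a fixed set of at most $r-1$ edges: among any $r$ members two contain the same edge of the set. If $G\subseteq K_n$ contains no copy of $F$, partition the edges outside $G$ into sets of size at most $r-1$ and give each copy of $F$ the index of a set that it meets. This shows that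
\begin{equation}\label{eq:rstar}
\chi_r(n,F)\le\Big\lceil\frac{\binom n2-e(G)}{r-1}\Big\rceil\qquad\text{for every $F$-free graph $G$ on $n$ vertices.}
\end{equation}

For the lower bound we can no longer list the exceptional classes, and for $r\ge3$ a class may be neither small nor of the form just described: it may be a star together with a few unrelated copies. We need a way to recognize the centers of an arbitrary class, and counting provides one. For $r=2$, if a member $B$ of an intersecting family avoids an edge $e$, then every member through $e$ also contains one of the $f$ edges of $B$, so at most $f\lambda$ members contain $e$. An edge that lies in more members is thus a center. This suggests the following threshold.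

\begin{lemma}\label{lem:heavy}
Assume \eqref{eq:lambda}. Let $\mathcal A$ be a family of copies of $F$ in $K_n$ without $r$ pairwise edge-disjoint members. Call an edge \emph{heavy} if it lies in more than $(r-1)f\lambda$ members of $\mathcal A$.
\begin{enumerate}
\item[(i)] There are at most $r-1$ heavy edges.
\item[(ii)] If there are exactly $r-1$ heavy edges, every member of $\mathcal A$ contains one of them.
\item[(iii)] At most $(r-1)^2f^2\lambda$ members of $\mathcal A$ contain no heavy edge.
\end{enumerate}
\end{lemma}

\begin{proof}
We first show that there cannot be distinct heavy edges $e_1,\dots,e_q$, $q\ge1$, and pairwise edge-disjoint members $B_1,\dots,B_{r-q}$ containing none of the $e_i$. Given these, choose successively for $i=1,\dots,q$ a member $A_i$ that contains $e_i$ and avoids the edges of $B_1,\dots,B_{r-q}$, the edges of $A_1,\dots,A_{i-1}$, and $e_{i+1},\dots,e_q$. None of the forbidden edges is $e_i$: the $B_j$ avoid $e_i$ by assumption, and the earlier $A_j$ by construction. There are at most $(r-q)f+(i-1)f+(q-i)\le(r-1)f$ forbidden edges, and by \eqref{eq:lambda} each of them lies in at most $\lambda$ members through $e_i$. As $e_i$ is heavy, a choice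 of $A_i$ exists. The members $A_1,\dots,A_q,B_1,\dots,B_{r-q}$ are $r$ pairwise edge-disjoint members, a contradiction. The case $q=r$ gives (i), and the case $q=r-1$ gives (ii).

For (iii), take a maximal edge-disjoint subfamily of the members that contain no heavy edge. It has at most $r-1$ members, hence at most $(r-1)f$ edges, none of them heavy. By maximality every member without a heavy edge contains one of these edges, and each of them lies in at most $(r-1)f\lambda$ members.
\end{proof}

For $F=C_k$ and $r=2$, an intersecting family that is not a star has no heavy edge by (ii), so it has at most $k^2\lambda$ members by (iii); this replaces Lemma~\ref{lem:K4}.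

\begin{proposition}\label{prop:reduction}
Assume \eqref{eq:lambda}. Let $N$ be an integer and $L>0$ a real number such that every graph on $n$ vertices with more than $N$ edges has an edge lying in at least $L$ of its copies of $F$. Put $M=\binom n2-N$ and consider an $r$-proper coloring of the copies of $F$ in $K_n$ with $\ell$ colors.
\begin{enumerate}
\item[(a)] If $L\ge(r-1)^2f^2\lambda$, then $(r-1)\ell\ge M$.
\item[(b)] If $L>(r-1)^2f^2\lambda$ and $(r-1)\ell=M$, then there are an $F$-free graph $G\subseteq K_n$ with $N$ edges and a partition of the edges outside $G$ into sets $S_1,\dots,S_\ell$ of size $r-1$ such that every copy of color $i$ contains an edge of $S_i$.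
\end{enumerate}
\end{proposition}

\begin{proof}
A graph on $n$ vertices with at least $N+s$ edges, $s\ge0$, has at least $sL$ copies of $F$: we can delete $s$ times in succession an edge lying in at least $L$ copies in the current graph, and copies destroyed at different steps are different.

Let $S_i$ be the set of heavy edges of the $i$-th class, let $S=\bigcup_iS_i$ and $G=K_n-S$. Call a class \emph{deficient} if $|S_i|\le r-2$, and let $b$ be the number of deficient classes. By Lemma~\ref{lem:heavy}(i), $|S|\le(r-1)(\ell-b)+(r-2)b=(r-1)\ell-b$, so
\begin{equation}\label{eq:eG}
e(G)\ge N+\big(M-(r-1)\ell\big)+b .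
\end{equation}
A copy of $F$ in $G$ contains no heavy edge of its own class. By Lemma~\ref{lem:heavy}(ii) this class is deficient, and by (iii) the graph $G$ has at most $b(r-1)^2f^2\lambda$ copies of $F$.

(a) If $(r-1)\ell\le M-1$, then by \eqref{eq:eG} the graph $G$ has at least $(b+1)L$ copies of $F$, and $(b+1)L\le b(r-1)^2f^2\lambda\le bL$ contradicts $L>0$.

(b) Now \eqref{eq:eG} gives $bL\le b(r-1)^2f^2\lambda$, which forces $b=0$. Then $G$ is $F$-free, so $e(G)\le N$ by the hypothesis on $N$, and $|S|\ge M=(r-1)\ell$. Since $S$ is the union of $\ell$ sets of size $r-1$, these sets are disjoint, $|S|=M$ and $e(G)=N$. The last assertion is Lemma~\ref{lem:heavy}(ii).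
\end{proof}

If $F$ has $h$ vertices, then $\lambda$ will be of order $n^{h-3}$. It remains to show that $L$ can be taken of order $n^{h-2}$, with $N$ the number of edges of the Tur\'an graph.

\section{An edge in many odd cycles}\label{sec:cycles}

\begin{lemma}\label{lem:codegree}
If $n\ge2k$, two distinct edges of $K_n$ lie together in at most $n^{k-3}$ cycles of length $k$.
\end{lemma}

\begin{proof}
If the edges are $uv$ and $vw$, a cycle through both is written as $(u,v,w,z_1,\dots,z_{k-3})$, which leaves at most $n^{k-3}$ choices. If the edges $uv$ and $u'v'$ are disjoint, there is no such cycle for $k=3$. For larger $k$ write the cycle as $(u,v,z_1,\dots,z_{k-2})$. The vertices $u',v'$ occupy two consecutive positions among the $z_i$, in one of $k-3$ places and one of $2$ orders, and the other $k-4$ entries have at most $n^{k-4}$ choices. The total is at most $2(k-3)n^{k-4}\le n^{k-3}$.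
\end{proof}

The exponent $k-3$ for classes that are not stars cannot be lowered. For $k\ge5$ and $n\ge2k$, the $k$-cycles containing two edges of a fixed triangle form an intersecting family without a common edge, and there are $3(n-3)(n-4)\cdots(n-k+1)$ of them.

Let $H$, $m$ and $xy$ be as in Lemma~\ref{lem:book}, and let $W$ be the set of common neighbors of $x$ and $y$ in $H$. A path in $H-x-y$ on $k-2$ vertices with both ends in $W$ closes up through $y$ and $x$ to a $k$-cycle. The minimum degree produces many walks that start in $W$, but it does not control where they end. Since $k$ is odd, the path has even length $k-3$, and we can build it from steps of length two from $W$ to $W$. These steps are counted by a positive semidefinite matrix, and convexity bounds the number of their concatenations from below. Put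
\[
a_k=\frac1{15}\Big(\frac4{375}\Big)^{(k-3)/2},\qquad c_k=\frac{a_k}{2\cdot3^{k-2}} .
\]

\begin{lemma}\label{lem:oddedge}
Let $k\ge3$ be odd and $n\ge\max(12,\,3k^2/a_k)$. Every $n$-vertex graph $G$ with $e(G)>n^2/4$ has an edge lying in at least $c_kn^{k-2}$ cycles of length $k$ of $G$.
\end{lemma}

\begin{proof}
With $H,m,xy,W$ as above put $w=|W|>m/15$, $\delta=\delta(H)>2m/5$ and $j=(k-3)/2$. Consider the sequences
\[
(w_0,z_1,w_1,\dots,z_j,w_j),\qquad w_i\in W,\quad z_i\in V(H),
\]
in which consecutive terms are adjacent. Let $P$ be the $0/1$ matrix with rows indexed by $W$ and columns by $V(H)$ that records adjacency in $H$, and let $A=PP^T$. The entry of $A$ at $(u,u')$ is the number of common neighbors of $u$ and $u'$, so the number of sequences is $\mathbf 1^TA^j\mathbf 1$, where $\mathbf 1$ is the all-ones vector indexed by $W$.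

The matrix $A$ is symmetric and positive semidefinite. Let $\theta_1,\dots,\theta_w\ge0$ be its eigenvalues and $\gamma_1,\dots,\gamma_w$ the coordinates of $\mathbf 1$ in an orthonormal eigenbasis, so that $\sum_i\gamma_i^2=w$. For $j\ge1$ the function $t\mapsto t^j$ is convex on $[0,\infty)$, and Jensen's inequality with the weights $\gamma_i^2/w$ gives
\[
\mathbf 1^TA^j\mathbf 1=w\sum_i\frac{\gamma_i^2}w\,\theta_i^{\,j}\ge w\Big(\sum_i\frac{\gamma_i^2}w\,\theta_i\Big)^j=w\Big(\frac{\mathbf 1^TA\mathbf 1}w\Big)^j ;
\]
for $j=0$ both ends equal $w$. By the Cauchy--Schwarz inequality,
\[
\mathbf 1^TA\mathbf 1=\sum_{z\in V(H)}|N_H(z)\cap W|^2\ge\frac1m\Big(\sum_z|N_H(z)\cap W|\Big)^2=\frac1m\Big(\sum_{u\in W}d_H(u)\Big)^2\ge\frac{(w\delta)^2}m .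
\]
The number of sequences is therefore at least
\[
w\Big(\frac{w\delta^2}m\Big)^j>\frac m{15}\Big(\frac1{15}\cdot\frac{4m^2}{25}\Big)^j=a_km^{2j+1}=a_km^{k-2}.
\]

A sequence has $k-2$ terms. For each pair of positions at most $m^{k-3}$ sequences agree in these positions, and for each position at most $2m^{k-3}$ sequences have $x$ or $y$ there. So at most $\big(\binom{k-2}2+2(k-2)\big)m^{k-3}=\frac12(k-2)(k+1)m^{k-3}\le\frac{k^2}2m^{k-3}$ sequences have a repeated term or contain $x$ or $y$. Every other sequence gives the $k$-cycle $x\,w_0z_1w_1\cdots z_jw_j\,y\,x$, and it is recovered from the cycle by reading from $x$ in the direction away from $y$. Since $m>n/3\ge k^2/a_k$, we have $\frac{k^2}2m^{k-3}<\frac{a_k}2m^{k-2}$. Hence $xy$ lies in at least $\frac{a_k}2m^{k-2}\ge\frac{a_k}2(n/3)^{k-2}=c_kn^{k-2}$ cycles of length $k$.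
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cycles}]
The upper bound is \eqref{eq:upper}. For the lower bound compute
\[
\frac{k^2}{c_k}=2\cdot3^{k-2}\cdot15\,k^2\Big(\frac{375}4\Big)^{(k-3)/2}=90k^2\Big(\frac{3375}4\Big)^{(k-3)/2}\le90k^2\,30^{k-3}=n_1(k),
\]
where $3375/4<900$. Also $n_1(k)\ge\max(12,2k)$ and $3k^2/a_k\le k^2/c_k$. So for $n\ge n_1(k)$ Lemmas~\ref{lem:codegree} and~\ref{lem:oddedge} apply, and $c_kn\ge k^2$. Use Proposition~\ref{prop:reduction}(a) with $F=C_k$, $f=k$, $r=2$, $\lambda=n^{k-3}$, $N=\lfloor n^2/4\rfloor$ and $L=c_kn^{k-2}$. A graph with more than $N$ edges has more than $n^2/4$ edges, and $L\ge k^2n^{k-3}=f^2\lambda$. Hence every proper coloring has at least $\binom n2-\lfloor n^2/4\rfloor=\lfloor(n-1)^2/4\rfloor$ colors.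
\end{proof}

The parity of $k$ was used twice: in \eqref{eq:upper}, where $T_2(n)$ must contain no $k$-cycle, and in Lemma~\ref{lem:oddedge}, where $j$ must be an integer.

\section{Edge-color-critical graphs}\label{sec:critical}

Let $F$ be as in Theorem~\ref{thm:critical}, with $h$ vertices and $f$ edges. The model is $T_p(n)$ with one edge $xy$ added inside a part: the edge $xy$ lies in order $n^{p-1}$ cliques $K_{p+1}$, and, as $F$ is edge-color-critical, in order $n^{h-2}$ copies of $F$. We find the same picture in every graph with more than $t_p(n)$ edges: first a subgraph of large minimum degree, then an edge in many cliques, and then a complete $p$-partite graph attached to that edge. We use Tur\'an's theorem: a graph on $m$ vertices with more than $t_p(m)$ edges contains $K_{p+1}$. Put $\varepsilon=1/(4p^2)$, and say that a vertex $v$ \emph{misses} $u$ if $v=u$ or $v$ is not adjacent to $u$.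

\begin{lemma}\label{lem:core}
Let $p\ge2$ and $n\ge16p^3$. Every $n$-vertex graph $G$ with $e(G)>t_p(n)$ has an induced subgraph $H$ on $m\ge n/(4p)$ vertices that contains $K_{p+1}$ and in which every vertex is missed by fewer than $(\frac1p+\varepsilon)m$ vertices.
\end{lemma}

\begin{proof}
Repeatedly delete from the current $m$-vertex graph $G_m$ a vertex of degree at most $(1-\frac1p-\varepsilon)m$, and let $\psi(m)=e(G_m)-t_p(m)$. Deleting a vertex from a largest part of $T_p(m)$ gives $T_p(m-1)$, so $t_p(m)-t_p(m-1)=m-\lceil m/p\rceil\ge(1-\frac1p)m-1$, and $\psi(m-1)\ge\psi(m)+\varepsilon m-1$. As $\psi(n)\ge1$, every $m$ that is reached satisfies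
\begin{equation}\label{eq:psi}
\frac{m^2}2\ge\psi(m)\ge1+\sum_{i=m+1}^n(\varepsilon i-1)\ge\frac\varepsilon2(n^2-m^2)-n .
\end{equation}
Since $n\ge4/\varepsilon=16p^2$, this gives $(1+\varepsilon)m^2\ge\varepsilon n^2-2n\ge\varepsilon n^2/2$, so $m\ge\sqrt\varepsilon\,n/2=n/(4p)$. The process therefore stops at some $H=G_m$ with $m\ge n/(4p)$ and $\delta(H)>(1-\frac1p-\varepsilon)m$, and a vertex $u$ is missed by $m-d_H(u)<(\frac1p+\varepsilon)m$ vertices. In \eqref{eq:psi} every $i$ exceeds $n/(4p)\ge4p^2=1/\varepsilon$, so the terms are nonnegative, $e(H)>t_p(m)$, and Tur\'an's theorem applies.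
\end{proof}

We have one clique and want order $m^{p-1}$ cliques on a common edge. For $p=2$ the end of the proof of Lemma~\ref{lem:book} did this: some vertex of the triangle can be replaced in linearly many ways. In general we replace $p-1$ vertices one after another. Each replacement must happen at a new position, since otherwise it overwrites an earlier choice and yields no new factor $m$; so the count has to work with the set $R$ of used positions excluded.

\begin{lemma}\label{lem:cliques}
Let $H$ and $m$ be as in Lemma~\ref{lem:core} and $\alpha_0=(4p(p+1)^2)^{-(p-1)}$. There is an edge $xy$ of $H$ such that at least $\alpha_0m^{p-1}$ tuples $(w_2,\dots,w_p)$ form a $K_{p+1}$ together with $x$ and $y$.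
\end{lemma}

\begin{proof}
\emph{One replacement.} Let $(u_0,\dots,u_p)$ span a clique of $H$, let $R\subseteq\{0,\dots,p\}$ with $|R|=\rho\le p-2$, and let $X_i$ be the set of vertices that miss no $u_l$ with $l\ne i$. Replacing $u_i$ by a vertex of $X_i$ gives again a clique on $p+1$ vertices. We claim that $|X_i|\ge\frac m{4p(p+1)}$ for some $i\notin R$.

Let $X=\bigcup_{i\notin R}X_i$ and $v\notin X$. Then $v$ misses some $u_l$. If $v$ misses no $u_l$ with $l\in R$, it misses some $u_i$ with $i\notin R$, and since $v\notin X_i$ it misses a second vertex $u_{i'}$, again with $i'\notin R$. Give weight $2$ to a miss of $u_l$ with $l\in R$ and weight $1$ to the other misses; then every $v\notin X$ carries weight at least $2$. Summing the weights over the $u_l$ instead,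
\[
2(m-|X|)\le\big(2\rho+(p+1-\rho)\big)\Big(\frac1p+\varepsilon\Big)m\le(2p-1)\Big(\frac1p+\varepsilon\Big)m\le\Big(2-\frac1p+2p\varepsilon\Big)m .
\]
So $|X|\ge(\frac1{2p}-p\varepsilon)m=\frac m{4p}$, and $X$ is a union of at most $p+1$ sets $X_i$. This proves the claim.

\emph{Iteration.} Start with a clique $K_{p+1}$ of $H$ and $R=\emptyset$. In each of $p-1$ steps let $i\notin R$ be the smallest index as in the claim for the current clique and $R$, replace $u_i$ by any vertex of $X_i$, and add $i$ to $R$. Before step $s$ we have $|R|=s-1\le p-2$, so the claim applies. The index used at a step is determined by the vertices chosen before it, so the procedure yields at least $\big(\frac m{4p(p+1)}\big)^{p-1}$ different sequences of $p-1$ replacing vertices. There are at most $(p+1)^{p-1}$ sequences of indices, so at least $\alpha_0m^{p-1}$ sequences of vertices use the same sequence of indices. For all of them the same two vertices $x,y$ of the initial clique are never replaced, and the final clique consists of $x$, $y$ and the replacing vertices.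
\end{proof}

The claim stops working at $\rho=p-1$, where the total weight bound $2p(\frac1p+\varepsilon)m$ exceeds $2m$. This is as it must be: in the model graph every $K_{p+1}$ contains both $x$ and $y$.

The next lemma turns a positive density of $p$-tuples into a positive density of complete $p$-partite configurations.

\begin{lemma}\label{lem:blowup}
Let $V$ be a set of size $m$ and $\Gamma\subseteq V^p$ with $|\Gamma|\ge\alpha m^p$. Then at least $\alpha^{h^p}m^{ph}$ arrays $(v^{(i)}_s)_{1\le i\le p,\,1\le s\le h}$ with entries in $V$ satisfy $(v^{(1)}_{s_1},\dots,v^{(p)}_{s_p})\in\Gamma$ for all $s_1,\dots,s_p$.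
\end{lemma}

\begin{proof}
Let $q(y,z)$ be a $\{0,1\}$-valued function on a product $Y\times Z$ of finite sets, of mean at least $\mu$, and put $q^*(y_1,\dots,y_h,z)=\prod_sq(y_s,z)$. By Jensen's inequality for $t\mapsto t^h$, the mean of $q^*$ is $\mathbb E_z\big(\mathbb E_y\,q(y,z)\big)^h\ge\mu^h$. Let $q_0$ be the indicator function of $\Gamma$, and for $i=1,\dots,p$ let $q_i=q_{i-1}^*$, where $y$ is the $i$-th original coordinate and $z$ collects all other variables. Then $q_i$ has mean at least $\alpha^{h^i}$, and $q_p$ is the product of $q_0(v^{(1)}_{s_1},\dots,v^{(p)}_{s_p})$ over all $s_1,\dots,s_p$.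
\end{proof}

\begin{proposition}\label{prop:critedge}
There are $c=c(F)>0$ and $n_0(F)$ such that every graph $G$ on $n\ge n_0(F)$ vertices with $e(G)>t_p(n)$ has an edge lying in at least $cn^{h-2}$ copies of $F$ in $G$.
\end{proposition}

\begin{proof}
Let $n\ge16p^3$ and take $H,m,xy$ from Lemmas~\ref{lem:core} and~\ref{lem:cliques}. The tuples of Lemma~\ref{lem:cliques} play the role of the $p-1$ parts of the model graph that do not contain $x$ and $y$; we still need the part that does, whose vertices need not be adjacent to $x$ or $y$. Let $\Gamma\subseteq V(H)^p$ consist of the tuples $(v_1,\dots,v_p)$ such that $v_2,\dots,v_p,x,y$ form a $K_{p+1}$ and $v_1$ is adjacent to $v_2,\dots,v_p$. Given $v_2,\dots,v_p$, the number of vertices $v_1$ missing none of them is at least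
\[
m-(p-1)\Big(\frac1p+\varepsilon\Big)m\ge\Big(\frac1p-p\varepsilon\Big)m\ge\frac m{2p}.
\]
So $|\Gamma|\ge\alpha m^p$ with $\alpha=\alpha_0/(2p)$. Put $\eta=\alpha^{h^p}$. Lemma~\ref{lem:blowup} gives at least $\eta m^{ph}$ arrays. In each of them, two entries in different rows $i\ne i'$ occur together in a tuple of $\Gamma$, so they are adjacent, and $x$ and $y$ are adjacent to all entries in the rows $i\ge2$.

Here we use criticality. Let $aa'$ be an edge with $\chi(F-aa')=p$ and fix a proper coloring of $F-aa'$ with colors $1,\dots,p$. As $\chi(F)>p$, the vertices $a$ and $a'$ have the same color, say $1$. Assign, once and for all, to the vertices of color $i$ other than $a,a'$ distinct positions $(i,s)$; this uses $h-2$ positions. Each array defines a map $V(F)\to V(H)$ sending $a$ to $x$, $a'$ to $y$, and every other vertex to the entry in its position. The map sends edges to edges: $aa'$ goes to $xy$, any other edge at $a$ or $a'$ ends in a color $i\ge2$, and the remaining edges join different colors. A map is determined by $h-2$ entries, so it arises from at most $m^{ph-h+2}$ arrays, and we obtain at least $\eta m^{h-2}$ different maps. For each pair of vertices of $F$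 other than $\{a,a'\}$, at most $m^{h-3}$ of the maps identify the pair, so at most $h^2m^{h-3}$ maps are not injective. An injective map yields a copy of $F$ through $xy$, and a copy arises from at most $h!$ maps. If $n\ge8ph^2/\eta$, then $m\ge2h^2/\eta$, and $xy$ lies in at least $\frac\eta{2\,h!}m^{h-2}\ge cn^{h-2}$ copies, where $c=\eta/\big(2\,h!\,(4p)^{h-2}\big)$.
\end{proof}

Since $T_p(n)$ is $p$-colorable, it is $F$-free, so $\operatorname{ex}(n,F)=t_p(n)$ for $n\ge n_0(F)$. For part (b) of the theorem we also need uniqueness, which is Simonovits' theorem \cite{sim}: \emph{if $F$ is edge-color-critical, $\chi(F)=p+1$ and $n$ is large, then $T_p(n)$ is the only $F$-free graph on $n$ vertices with the maximum number of edges.}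

\begin{proof}[Proof of Theorem~\ref{thm:critical}]
Two distinct edges span at least three vertices. A copy of $F$ containing three given vertices is the image of an injective map $V(F)\to V(K_n)$; there are at most $h^3$ choices for the preimages of the three vertices and at most $n^{h-3}$ for the images of the rest. So \eqref{eq:lambda} holds with $\lambda=h^3n^{h-3}$. Let $n\ge n_0(F)$ be so large that $cn>(r-1)^2f^2h^3$ and Simonovits' theorem applies. By Proposition~\ref{prop:critedge}, the hypotheses of Proposition~\ref{prop:reduction} hold with $N=t_p(n)$ and $L=cn^{h-2}>(r-1)^2f^2\lambda$.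

(a) The upper bound is \eqref{eq:rstar} with $G=T_p(n)$, and Proposition~\ref{prop:reduction}(a) gives $\ell\ge M/(r-1)$ for every $r$-proper coloring with $\ell$ colors.

(b) The colorings described are those used to prove \eqref{eq:rstar}; they are $r$-proper with at most $M/(r-1)$ colors, hence optimal by (a). Conversely, an optimal coloring has $(r-1)\ell=M$, so Proposition~\ref{prop:reduction}(b) provides an $F$-free graph $G$ with $t_p(n)=\operatorname{ex}(n,F)$ edges and the sets $S_i$. By Simonovits' theorem $G$ is a copy of $T_p(n)$.
\end{proof}

\begin{remark}\label{rem:hyp}
Criticality is necessary for part (a). Let $\chi(F)=p+1$ and suppose that $F$ is not edge-color-critical. If $T_p(n)+e$, $n>p$, contained a copy of $F$, deleting $e$ from it would leave a $p$-colorable graph. So $T_p(n)+e$ is $F$-free, and \eqref{eq:rstar} gives $\chi_2(n,F)\le M-1$. The divisibility condition in (b) removes slack. If $r-1$ does not divide $M$, one of the $\lceil M/(r-1)\rceil$ sets $S_i$ can be taken of size at most $r-2$, and one arbitrary copy of $F$ may then be recolored with $i$: among $r$ members of the new class at least $r-1$ meet $S_i$, so two of them share an edge.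
\end{remark}

\begin{thebibliography}{9}

\bibitem{cc}
\emph{Color the cycles}, \texttt{http://www.renyi.hu/\~{}ohkatona/paper\_137.pdf}.

\bibitem{sim}
M.~Simonovits, \emph{A method for solving extremal problems in graph theory, stability problems}, 1968.

\end{thebibliography}
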